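# Thinning trees against Kneser graphs: the forcing $\mathbb P_\varphi$ adds no random real

## 1. Three nodes, four residues

Give each natural number $n$ the weight $1/(n+1)$, and let $\varphi(A)=\sum_{n\in A}\frac1{n+1}$ for $A\subseteq\omega$. Consider three nodes $t_1,t_2,t_3$ on one level of a tree, with successor sets
$$A_1=\{0,2,3\},\qquad A_2=\{1,6,7\},\qquad A_3=\{2,8,11\}.$$
A branch will pass through one of these nodes and then choose one of its successors $n$. From $n$ we read two binary digits, namely the residue of $n$ modulo $4$. We may prune the successor sets, but every node must keep at least half of its weight. Can we prune so that one of the four residues becomes impossible, whichever node the branch passes through?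

At $t_1$ the residues $0,2,3$ have weights $1,\frac13,\frac14$, in total $\frac{19}{12}$. Dropping residue $0$ leaves $\frac7{12}<\frac{19}{24}$, which is too little; any other residue can be dropped. At $t_2$ the residues $1,2,3$ have weights $\frac12,\frac17,\frac18$, in total $\frac{43}{56}$; dropping residue $1$ leaves $\frac{15}{56}<\frac{43}{112}$, and residue $1$ is the only one that cannot be dropped. At $t_3$ the residues $2,0,3$ have weights $\frac13,\frac19,\frac1{12}$, in total $\frac{19}{36}$; only residue $2$ cannot be dropped, since that leaves $\frac7{36}<\frac{19}{72}$. So we drop residue $3$ everywhere: the sets $\{0,2\},\{1,6\},\{2,8\}$ have weights $\frac43,\frac9{14},\frac49$, each more than half of the former total.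

This was not luck. Suppose that a node with successor set $A$ could drop neither $u$ nor $v$, where $u\ne v$. Then the part of $A$ off $u$ and the part of $A$ off $v$ both weigh less than $\frac12\varphi(A)$. But their union is $A$, so $\varphi(A)<\varphi(A)$. Hence each node refuses at most one residue, and three nodes cannot refuse four residues.

Four nodes can. Add $t_4$ with $A_4=\{3,12,13\}$: its residues $3,0,1$ weigh $\frac14,\frac1{13},\frac1{14}$, and dropping $3$ leaves $\frac{27}{182}=\frac{108}{728}$, less than half of the total $\frac{145}{364}$. Now every residue is refused somewhere. Let us read one more digit, the residue modulo $8$, and try to drop two of the eight residues at once. The four nodes now show the residues $\{0,2,3\}$, $\{1,6,7\}$, $\{2,0,3\}$, $\{3,4,5\}$. Dropping the pair $\{5,6\}$ leaves $A_1$ and $A_3$ alone, cuts $A_2$ to $\{1,7\}$ with weight $\frac{35}{56}\ge\frac{43}{112}$, and cuts $A_4$ to $\{3,12\}$ with weight $\frac{119}{364}\ge\frac{145}{728}$. Again a quarter of the outcomes is gone, and no node has lost more than half of its weight.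

If such a step can be made infinitely often, always removing a quarter of what is left, then the real that is being read ends up in a set of measure zero. But in the trees that we have in mind the number of nodes on a level grows without bound, and there is no bound on it in terms of the weights. Does the step survive this? That question decides whether a certain family of forcings can add random reals.

## 2. Submeasures, tall ideals and the trees of $\mathbb P_\varphi$

An *ideal on $\omega$* is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under subsets and finite unions, containing all finite sets, with $\omega\notin\mathcal I$. It is *tall* if every infinite $X\subseteq\omega$ has an infinite subset in $\mathcal I$.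

A *submeasure on $\omega$* is a function $\varphi:\mathcal P(\omega)\to[0,\infty]$ with $\varphi(\emptyset)=0$, $\varphi(A)\le\varphi(B)$ whenever $A\subseteq B$, $\varphi(A\cup B)\le\varphi(A)+\varphi(B)$, and $\varphi(\{n\})<\infty$ for every $n$. It is *lower semicontinuous* if $\varphi(A)=\lim_n\varphi(A\cap n)$ for every $A$. Put $\operatorname{Fin}(\varphi)=\{A:\varphi(A)<\infty\}$. Mazur's theorem says that an ideal is $F_\sigma$ if and only if it equals $\operatorname{Fin}(\varphi)$ for some lower semicontinuous submeasure $\varphi$.

*Example.* The function $\varphi(A)=\sum_{n\in A}\frac1{n+1}$ is a lower semicontinuous submeasure, and $\varphi(\omega)=\infty$. The ideal $\operatorname{Fin}(\varphi)$ is tall: an infinite $X$ contains elements $n_0<n_1<\cdots$ with $n_j\ge2^j$, and $\sum_j\frac1{n_j+1}<\infty$. We call this the summable example.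

**Standing assumption.** From now on (until Section 8 changes the setting) $\varphi$ is a lower semicontinuous submeasure such that $\mathcal I=\operatorname{Fin}(\varphi)$ is a tall ideal. In particular $\varphi(\omega)=\infty$.

A tree $T\subseteq\omega^{<\omega}$ is *perfect* if every node has two incomparable extensions in $T$; in particular there are no terminal nodes. Write $\operatorname{succ}_T(t)=\{n: t^\frown n\in T\}$.

**Definition.** $\mathbb P_\varphi$ is the set of all perfect finitely branching trees $T\subseteq\omega^{<\omega}$ with $\lim_{t\in T}\varphi(\operatorname{succ}_T(t))=\infty$, ordered by inclusion. The limit means that for every $n\in\omega$ only finitely many $t\in T$ have $\varphi(\operatorname{succ}_T(t))\le n$.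

*Example.* In the summable example let $m_n$ be the least $m$ with $1+\frac12+\dots+\frac1m\ge n+2$, so $m_0=4$ and $m_1=11$. Let
$$T^{\Sigma}=\{s\in\omega^{<\omega}: s(n)<m_n\text{ for all }n<|s|\}.$$
A node of length $n$ has norm $\varphi(\operatorname{succ}(s))$ in $[n+2,n+3)$, since each term of the harmonic sum is at most $1$. So $T^\Sigma\in\mathbb P_\varphi$. We shall use this tree again in Section 6.

For $t\in T$ put $T_t=\{s\in T: s\subseteq t\text{ or }t\subseteq s\}$. If $T\in\mathbb P_\varphi$, then $T_t\in\mathbb P_\varphi$: above $t$ nothing has changed, and only finitely many nodes lie below $t$.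

We write $V$ for the ground model and $G$ for the generic filter. A Borel set *coded in $V$* is reinterpreted in $V[G]$ from its code. For the closed sets below the code is a sequence of finite sets of strings. A real $x\in2^\omega$ in the extension is *random over $V$* if it belongs to no Borel Lebesgue-null set coded in $V$. Let $\mu$ be Lebesgue measure on $2^\omega$, and for $E\subseteq2^M$ let $[E]=\{x\in2^\omega:x{\restriction}M\in E\}$, so $\mu([E])=|E|2^{-M}$. For a single string $\sigma$, $[\sigma]$ is the set of $x\in2^\omega$ extending $\sigma$.

Three facts about $\mathbb P_\varphi$ are known, and the paper "Combinatorics of filters and ideals" is the source of the problem. The forcing destroys $\mathcal I$, that is, it adds an infinite $X\subseteq\omega$ with $X\cap A$ finite for every ground-model $A\in\mathcal I$; it is $\omega^\omega$-bounding, that is, every $f\in\omega^\omega$ in the extension is bounded pointwise by a ground-model function; and it adds a bounded eventually different real, a notion we recall in Section 9, the only place where one of these facts is used. The question is whether for some $\varphi$ the forcing $\mathbb P_\varphi$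 adds a random real. The answer is no.

**Theorem 1.** Let $\varphi$ be as in the standing assumption. For every $T\in\mathbb P_\varphi$ and every name $\dot x$ with $T\Vdash\dot x\in2^\omega$ there are $T^*\le T$ and a closed Lebesgue-null set $K\subseteq2^\omega$ coded in $V$ with $T^*\Vdash\dot x\in K$. Hence $\mathbb P_\varphi$ adds no random reals.

## 3. Singletons have bounded norm, and trees can be glued

**Bounded singletons.** This is the only use of tallness. We claim that $c:=\sup_n\varphi(\{n\})<\infty$. Otherwise choose distinct $n_j$ with $\varphi(\{n_j\})\ge j$. An infinite subset of $\{n_j:j\in\omega\}$ contains $n_j$ for arbitrarily large $j$, so by monotonicity it has $\varphi$-value $\infty$ and is not in $\mathcal I$. This contradicts tallness. Consequently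
$$\varphi(A)>c\ \text{ implies }\ |A|\ge2. \tag{1}$$

When we thin a tree above a node, we want to record that all norms above that node stay at least $k$.

**Definition.** Let $T\in\mathbb P_\varphi$, $t\in T$, $k>c$. A *$(t,k)$-condition below $T$* is an $S\in\mathbb P_\varphi$ with $S\le T$ and $t\in S$, all of whose nodes are comparable with $t$, and with $\varphi(\operatorname{succ}_S(s))\ge k$ for all $s\in S$ with $s\supseteq t$.

*Example.* If $t\in T^\Sigma$ has length $N$, then $(T^\Sigma)_t$ is a $(t,k)$-condition below $T^\Sigma$ for every $k$ with $1<k\le N+2$ (here $c=1$).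

**Lemma 2 (gluing).** Let $T\in\mathbb P_\varphi$, $k>c$, and let $\psi$ be a sentence of the forcing language.

(a) Let $t\in T$, $A\subseteq\operatorname{succ}_T(t)$, $\varphi(A)\ge k$, and for each $a\in A$ let $S^a$ be a $(t^\frown a,k)$-condition below $T$ forcing $\psi$. Then $S=\bigcup_{a\in A}S^a$ is a $(t,k)$-condition below $T$ forcing $\psi$.

(b) For each $t\in T\cap\omega^N$ let $S^t$ be a $(t,k)$-condition below $T$ forcing $\psi$. Then $S=\bigcup_tS^t\in\mathbb P_\varphi$, $S\le T$, $S\cap\omega^{\le N}=T\cap\omega^{\le N}$, $\varphi(\operatorname{succ}_S(s))\ge k$ for all $s\in S$ with $|s|\ge N$, and $S\Vdash\psi$.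

*Proof.* (a) The set $A$ is finite because $T$ is finitely branching, and nonempty because $\varphi(A)\ge k>0$. Each node of $S$ lies in some perfect tree $S^a\subseteq S$, so $S$ is perfect; as a finite union it is finitely branching. Moreover $\operatorname{succ}_S(t)=A$, and $\operatorname{succ}_S(s)=\operatorname{succ}_{S^a}(s)$ for $s\in S$ with $s\supseteq t^\frown a$, since no other $S^{a'}$ contains such an $s$. Hence the norms at and above $t$ are at least $k$. For each $n$ only finitely many nodes of $S$ have norm $\le n$: finitely many in each of the finitely many $S^a$, and finitely many initial segments of $t$. So $S$ is a $(t,k)$-condition below $T$.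

To see $S\Vdash\psi$, let $R\le S$. Every node of $S$ of length $|t|+1$ is of the form $t^\frown a$ with $a\in A$, and $R$ has a node of that length. So $t^\frown a\in R$ for some $a\in A$, and $R_{t^\frown a}\le S_{t^\frown a}=S^a$ forces $\psi$. Thus the conditions forcing $\psi$ are dense below $S$.

(b) The set $T\cap\omega^N$ is finite and nonempty. As in (a), $S$ is perfect and finitely branching, and for $s\supseteq t\in T\cap\omega^N$ we have $\operatorname{succ}_S(s)=\operatorname{succ}_{S^t}(s)$, of norm at least $k$. Only finitely many nodes of $S$ have norm $\le n$, by the same count as before. Every node of $T$ of length $\le N$ is an initial segment of some $t\in T\cap\omega^N$, and $t\in S$; so $S\cap\omega^{\le N}=T\cap\omega^{\le N}$. If $R\le S$, pick $t\in R$ of length $N$; then $R_t\le S_t=S^t$ forces $\psi$, so again $S\Vdash\psi$. $\square$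

## 4. Deciding one sentence above one node

The example of Section 1 had the value of the real visible at the next node. For an arbitrary name the value may be hidden arbitrarily far up the tree. The next lemma says that a yes–no question can nevertheless be decided above a given node without changing that node, at the price of a factor $3$ in the norms.

**Lemma 3 (pure decision).** Let $k>c$, $T\in\mathbb P_\varphi$, $t\in T$, and suppose $\varphi(\operatorname{succ}_T(s))\ge3k$ for all $s\in T$ with $s\supseteq t$. Let $\psi$ be a sentence of the forcing language. Then some $(t,k)$-condition below $T$ forces $\psi$ or forces $\neg\psi$.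

*Proof.* Call $s\in T$, $s\supseteq t$, *positive* if some $(s,k)$-condition below $T$ forces $\psi$, *negative* if some $(s,k)$-condition below $T$ forces $\neg\psi$, and *bad* if it is neither. Suppose that $t$ is bad.

**Step 1: badness passes to many successors.** Let $s$ be bad, and let $G^+(s)$ and $G^-(s)$ be the sets of $a\in\operatorname{succ}_T(s)$ with $s^\frown a$ positive, respectively negative. If $\varphi(G^+(s))\ge k$, then Lemma 2(a) glues the witnesses to an $(s,k)$-condition below $T$ forcing $\psi$, and $s$ would be positive. So $\varphi(G^+(s))<k$, and likewise $\varphi(G^-(s))<k$. For $B(s)=\operatorname{succ}_T(s)\setminus(G^+(s)\cup G^-(s))$ we get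
$$\varphi(B(s))\ge\varphi(\operatorname{succ}_T(s))-2k\ge k>c, \tag{2}$$
and every $s^\frown a$ with $a\in B(s)$ is bad.

**Step 2: the bad nodes form a condition.** Let $B$ consist of all $s\subseteq t$ together with all $s\in T$, $s\supseteq t$, such that every $s'$ with $t\subseteq s'\subseteq s$ is bad. This is a finitely branching tree, and $\operatorname{succ}_B(s)=B(s)$ for $s\in B$, $s\supseteq t$. By (2) and (1) every such $s$ has at least two successors in $B$, so $B$ is perfect. If $s\in B$ and $\varphi(\operatorname{succ}_B(s))\le n$, then $s\subsetneq t$ or, by (2), $\varphi(\operatorname{succ}_T(s))\le n+2k$; only finitely many $s$ satisfy this. So $B\in\mathbb P_\varphi$ and $B\le T$.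

**Step 3: a contradiction.** Take $R\le B$ deciding $\psi$. Only finitely many nodes of $R$ have $\varphi(\operatorname{succ}_R)<k$, so we may choose $s\in R$, $s\supseteq t$, longer than all of them. Then every node of $R$ extending $s$ has norm at least $k$ in $R$, and $R_s$ is an $(s,k)$-condition below $T$ deciding $\psi$. So $s$ is positive or negative. But $s\in B$ is bad. $\square$

Now we can say in general what a node refuses. Fix a name $\dot x$, a condition $T$ forcing $\dot x\in 2^\omega$, and a finite set $E^*\subseteq2^{M'}$ with $T\Vdash\dot x{\restriction}M'\in E^*$. For $t\in T$ and $k>c$, say that $t$ *refuses* $A\subseteq E^*$ if no $(t,k)$-condition below $T$ forces $\dot x{\restriction}M'\in E^*\setminus A$.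

**Lemma 4 (refusals).** If $\varphi(\operatorname{succ}_T(s))\ge3k$ for all $s\in T$ with $s\supseteq t$, then $t$ does not refuse two disjoint subsets of $E^*$.

*Proof.* Let $A,B\subseteq E^*$ be disjoint and both refused. By Lemma 3 some $(t,k)$-condition $S$ below $T$ decides the sentence $\dot x{\restriction}M'\in A$. If $S\Vdash\dot x{\restriction}M'\notin A$, then $S\Vdash\dot x{\restriction}M'\in E^*\setminus A$, so $A$ is not refused. If $S\Vdash\dot x{\restriction}M'\in A$, then $S\Vdash\dot x{\restriction}M'\in E^*\setminus B$ because $A\subseteq E^*\setminus B$, so $B$ is not refused. $\square$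

## 5. Fusion

The limit of infinitely many thinnings has to be a condition again. The next lemma says when this is so. It also records how many nodes a level must have.

**Lemma 5 (fusion).** Let $c<k_0\le k_1\le\cdots$ with $k_i\to\infty$, let $N_0<N_1<\cdots$, and let $T_0\ge T_1\ge\cdots$ be conditions such that for all $i$
$$T_{i+1}\cap\omega^{\le N_i}=T_i\cap\omega^{\le N_i}\quad\text{and}\quad\varphi(\operatorname{succ}_{T_{i+1}}(s))\ge k_i\ \text{ for all }s\in T_{i+1},\ |s|\ge N_i. \tag{3}$$
Then $T^*=\bigcap_iT_i\in\mathbb P_\varphi$, so $T^*\le T_i$ for all $i$. Moreover $|T_i\cap\omega^{N_i}|\ge2^{N_i-N_0}$ for all $i$.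

*Proof.* Since the $N_j$ increase, (3) shows that $T_{i+1},T_{i+2},\dots$ all agree up to level $N_i$. Hence $T^*\cap\omega^{\le N_i}=T_{i+1}\cap\omega^{\le N_i}=T_i\cap\omega^{\le N_i}$, and $T^*$ is finitely branching. A node of $T^*$ of length $<N_0$ has a successor in $T_0$ of length $\le N_0$, and this successor is in $T^*$. If $s\in T^*$ and $N_i\le|s|<N_{i+1}$, then the successors of $s$ have length at most $N_{i+1}$, and up to that level $T^*$ agrees with $T_{i+1}$. Therefore
$$\operatorname{succ}_{T^*}(s)=\operatorname{succ}_{T_{i+1}}(s)\quad\text{and}\quad\varphi(\operatorname{succ}_{T^*}(s))\ge k_i>c .$$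
By (1) such an $s$ has at least two successors. So every node of $T^*$ extends to a node of length $\ge N_0$, which splits, and $T^*$ is perfect. Given $n$, choose $i$ with $k_i>n$; all nodes of $T^*$ of length $\ge N_i$ have norm $\ge k_i>n$, and only finitely many nodes are shorter. So $T^*\in\mathbb P_\varphi$.

For the last claim, $T_i$ and $T^*$ agree up to level $N_i$, and each node of $T^*$ of length at least $N_0$ has at least two successors. Level $N_0$ is nonempty, so level $N_i$ has at least $2^{N_i-N_0}$ nodes. $\square$

So Theorem 1 follows if we can perform, infinitely often, one step of this kind: keep the tree up to level $N$, keep the norms above level $N$ at least $k$, and lower the measure of the set of possible values of $\dot x$ by a fixed factor.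

## 6. Two ways of using one node at a time, and what each loses

Let $L=|T\cap\omega^N|$, suppose that all nodes of length $\ge N$ have norm $\ge3k$, and suppose $T\Vdash\dot x{\restriction}M\in E$. The example of Section 1 suggests two ways to perform the step.

*Drop one block.* Pass to longer strings and cut the set of possible values into $L+1$ blocks of nearly equal measure. By Lemma 4 each of the $L$ nodes refuses at most one block, so some block is refused by no node. Glue with Lemma 2(b) and drop it. The norms have only gone from $3k$ to $k$. But the guaranteed gain is poor: we do not choose which block goes, and the smallest block has at most the fraction $\frac1{L+1}$ of the measure. By Lemma 5, in any fusion $L_i=|T_i\cap\omega^{N_i}|\ge2^{N_i-N_0}\ge2^i$. So the factors that this argument guarantees are at best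
$$\prod_i\Bigl(1-\frac1{L_i+1}\Bigr)\ge\prod_i\Bigl(1-\frac1{2^i+1}\Bigr)>0,$$
and the estimate never reaches measure zero.

*Halve many times.* Instead, at each node separately, apply Lemma 3 repeatedly, $r$ times, each time asking in which half of the remaining values $\dot x{\restriction}M'$ lies. Each node ends with a $2^{-r}$ fraction of the values, and different nodes may end with different ones. The union has at most the fraction $L2^{-r}$. To bring this down to $\frac34$ we need $2^r>L$. Now the gain is fine, but the cost is not: to end with norms $\ge k$ we must start with norms $\ge3^rk>Lk$ at level $N$, where $L$ counts the nodes of that same level. Going higher does not help. Take the tree $T^\Sigma$ of Section 2. In a fusion below $T^\Sigma$ all norms at level $N_i$ are less than $N_i+3$, while $L_i\ge2^{N_i-N_0}$; so the requirement fails for all large $i$.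

The first way has the right price and too small a gain, the second has the right gain and too high a price. A union bound does not improve the first way either. Suppose we have $4m$ values and want to drop $m$ of them. The sets refused by one node pairwise intersect, but they may be all $m$-sets containing a fixed value, and these are a quarter of all $m$-sets; so from four nodes on, counting proves nothing. What we need is a statement about covering all $m$-sets by intersecting families, with many families allowed.

## 7. Kneser graphs and the proof of Theorem 1

**Theorem 6** (Lovász, *Kneser's conjecture, chromatic number, and homotopy*, J. Combin. Theory Ser. A 25 (1978), 319–324)**.** If $n\ge2m\ge2$ and the $m$-element subsets of an $n$-element set are covered by at most $n-2m+1$ families, then one of the families contains two disjoint sets.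

For $m=1$ this is the pigeonhole principle that served the three nodes. The case $n=8$, $m=2$, which fits the second half of Section 1, can also be checked by hand. A family of pairwise intersecting pairs is either a subfamily of a star (all pairs contain a common point) or contained in a triangle. Indeed, if there is no common point, take two members $\{x,y\},\{x,z\}$; some member misses $x$ and must be $\{y,z\}$; and a pair that meets all three of these contains two of the points $x,y,z$. Suppose five such families, $s$ of them stars and $5-s$ triangles, covered the pairs from an $8$-element set. Remove the centers of the stars. The remaining set has at least $8-s$ points, and its pairs are covered by $5-s$ triangles, so $\binom{8-s}2\le3(5-s)$. For $s=0,\dots,5$ the left sides are $28,21,15,10,6,3$ and the right sides $15,12,9,6,3,0$, a contradiction each time.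

The number $n-2m+1$ cannot be raised: in $\{1,\dots,n\}$ take the sets with minimum $i$, for $i=1,\dots,n-2m+1$, and as one more family the $m$-subsets of the last $2m-1$ points. These $n-2m+2$ families cover everything, and each is intersecting.

With $n=4m$ the theorem allows $2m+1$ families. This number grows with $m$, while $m$ is still a quarter of $n$. And $m$ costs nothing in the norms, since Lemma 4 pays the factor $3$ once, whatever the size of the sets. To handle more nodes we only read more digits of $\dot x$.

**Lemma 7 (one step).** Let $T\in\mathbb P_\varphi$, $T\Vdash\dot x\in2^\omega$, $k>c$, $N,M\in\omega$, let $E\subseteq2^M$ be nonempty with $T\Vdash\dot x{\restriction}M\in E$, and suppose $\varphi(\operatorname{succ}_T(s))\ge3k$ for all $s\in T$ with $|s|\ge N$. Then there are $T'\le T$, $M'>M$ and $E'\subseteq2^{M'}$ such that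

1. $T'\cap\omega^{\le N}=T\cap\omega^{\le N}$, and $\varphi(\operatorname{succ}_{T'}(s))\ge k$ for all $s\in T'$ with $|s|\ge N$;
2. $T'\Vdash\dot x{\restriction}M'\in E'$;
3. $[E']\subseteq[E]$ and $\mu([E'])=\frac34\mu([E])$.

*Proof.*

**Step 1: read enough digits.** We want many more values than nodes. Let $L=|T\cap\omega^N|$. Choose $j\ge2$ so large that $m:=|E|2^{j-2}$ satisfies $L\le2m+1$. Put $M'=M+j$ and $E^*=\{\sigma\in2^{M'}:\sigma{\restriction}M\in E\}$. Then $|E^*|=|E|2^j=4m$, and $T\Vdash\dot x{\restriction}M'\in E^*$.

**Step 2: find a quarter that nobody refuses.** For $t\in T\cap\omega^N$ let $\mathcal U_t$ be the family of all $m$-element $A\subseteq E^*$ refused by $t$, that is, such that no $(t,k)$-condition below $T$ forces $\dot x{\restriction}M'\in E^*\setminus A$. By Lemma 4 no $\mathcal U_t$ contains two disjoint sets. There are $L\le2m+1=4m-2m+1$ families $\mathcal U_t$. So by Theorem 6 they do not cover the $m$-subsets of $E^*$. Fix an $m$-set $A\subseteq E^*$ in none of them, and put $E'=E^*\setminus A$.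

**Step 3: glue.** We now thin all nodes of level $N$ at once. For each $t\in T\cap\omega^N$ there is a $(t,k)$-condition $S^t$ below $T$ forcing $\dot x{\restriction}M'\in E'$. By Lemma 2(b), $T'=\bigcup_tS^t$ satisfies 1 and 2. Finally $[E']\subseteq[E^*]=[E]$ and $\mu([E'])=3m\,2^{-M'}=\frac34\cdot4m\,2^{-M'}=\frac34\mu([E])$. $\square$

**Proof of Theorem 1.** We iterate Lemma 7 inside a fusion. Let $k_i=c+i+1$, $T_0=T$, $M_0=0$, $E_0=\{\emptyset\}$, so that $T_0\Vdash\dot x{\restriction}M_0\in E_0$. Given $T_i,M_i,E_i$ with $T_i\Vdash\dot x{\restriction}M_i\in E_i$, choose $N_i$, larger than $N_{i-1}$ if $i>0$, such that $\varphi(\operatorname{succ}_{T_i}(s))\ge3k_i$ for all $s\in T_i$ with $|s|\ge N_i$. This is possible because only finitely many nodes fail the inequality. The set $E_i$ is nonempty, since $\mu([E_i])=(3/4)^i>0$. Apply Lemma 7 with $k=k_i$ and $N=N_i$ to get $T_{i+1},M_{i+1},E_{i+1}$.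

Condition 1 of Lemma 7 is (3), so by Lemma 5 the tree $T^*=\bigcap_iT_i$ is a condition below every $T_i$. Let $K=\bigcap_i[E_i]$. This is a closed set, coded in $V$ by the sequence of the pairs $(M_i,E_i)$. Since $\mu(K)\le(3/4)^i$ for all $i$, $\mu(K)=0$. And $T^*\Vdash\dot x{\restriction}M_i\in E_i$ for all $i$, so $T^*\Vdash\dot x\in K$.

Given any name and any condition $T$ forcing it to be in $2^\omega$, we have found conditions below $T$ that put it into a closed null set coded in $V$. So these conditions are dense below $T$, and no condition forces a real to be random over $V$. $\blacksquare$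

Lower semicontinuity was not used, and tallness was used only to get $c<\infty$.

## 8. General norms and arbitrary $\sigma$-finite measures

Subadditivity entered only through Lemma 3. It can be weakened, and Lebesgue measure can be replaced.

**Setting for Theorem 8.** Let $c\in[0,\infty)$ and let $b:[0,\infty)\to[0,\infty)$ be nondecreasing with $b(x)\ge x$. For each $t\in\omega^{<\omega}$ let $\|\cdot\|_t:[\omega]^{<\omega}\to[0,\infty)$ be monotone with $\|\emptyset\|_t=0$, $\|\{n\}\|_t\le c$, and
$$\|A\cup B\|_t\le b\bigl(\max(\|A\|_t,\|B\|_t)\bigr). \tag{4}$$
Let $\mathbb P$ be the set of all perfect finitely branching $T\subseteq\omega^{<\omega}$ such that for each $n$ only finitely many $t\in T$ have $\|\operatorname{succ}_T(t)\|_t\le n$, ordered by inclusion.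

The forcing $\mathbb P_\varphi$ is the case $\|\cdot\|_t=\varphi{\restriction}[\omega]^{<\omega}$, $b(x)=2x$, $c=\sup_n\varphi(\{n\})$. A norm that is not subadditive is $\|A\|_t=|A|^2$: two disjoint singletons have norm $1$ each, their union has norm $4$, and (4) holds with $b(x)=4x$, $c=1$.

**Theorem 8.** Let $\nu\in V$ be any $\sigma$-finite Borel measure on $2^\omega$ and let $G$ be $\mathbb P$-generic. Then every $y\in2^\omega\cap V[G]\setminus V$ lies in a closed $\nu$-null set coded in $V$.

The restriction to new $y$ is needed because $\nu$ may have atoms; if $\nu$ is a point mass at $a\in V$, then $a$ lies in no $\nu$-null set.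

For $k>c$ define $(t,k)$-conditions as before, with $\|\operatorname{succ}_S(s)\|_s$ in place of $\varphi(\operatorname{succ}_S(s))$. A finite set with $\|A\|_t>c$ has at least two elements; this replaces (1). The proof of Lemma 2 used only that norms are attached to nodes and that a set of norm $\ge k>c$ is nonempty, and the proof of Lemma 5 used only (3) and (1). Both hold for $\mathbb P$ with the same proofs. For each $k>c$ fix a number $\theta(k)>b(b(k))$. Since $b(x)\ge x$, we have $\theta(k)>b(b(k))\ge b(k)\ge k$.

**Lemma 9.** Lemmas 3 and 4 hold for $\mathbb P$ with the hypothesis that $\|\operatorname{succ}_T(s)\|_s\ge\theta(k)$ for all $s\in T$ with $s\supseteq t$.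

*Proof.* Define positive, negative and bad nodes as in Lemma 3 and suppose that $t$ is bad. If $s$ is bad, then $\|G^+(s)\|_s<k$ and $\|G^-(s)\|_s<k$ by Lemma 2(a), so $\|G^+(s)\cup G^-(s)\|_s\le b(k)$ by (4). With $B(s)$ the set of the remaining successors, (4) gives
$$\|\operatorname{succ}_T(s)\|_s\le b\bigl(\max(b(k),\|B(s)\|_s)\bigr). \tag{5}$$
If $\|B(s)\|_s\le b(k)$, the right side would be $b(b(k))<\theta(k)$, a contradiction. So $\|B(s)\|_s>b(k)\ge k>c$, and $B(s)$ has at least two elements. Define the tree $B$ of bad nodes as in Lemma 3; it is finitely branching and perfect. If $s\in B$, $s\supseteq t$ and $\|B(s)\|_s\le n$, then $\|\operatorname{succ}_T(s)\|_s\le b(\max(b(k),n))$ by (5), which holds for only finitely many $s$. So $B\in\mathbb P$. Now take $R\le B$ deciding $\psi$ and $s\in R$, $s\supseteq t$, longer than the finitely many nodes of $R$ of norm $<k$. Then $R_s$ is an $(s,k)$-condition below $T$ deciding $\psi$, although $s\in B$ is bad. This contradiction proves the analog of Lemma 3, and Lemma 4 follows from it by the same proof. $\square$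

For the measure we proceed as follows. A $\sigma$-finite $\nu$ has the same null sets as some finite Borel measure: split $2^\omega$ into disjoint Borel sets $X_n$ of finite measure and take $\sum_n2^{-n}\nu(\,\cdot\cap X_n)/(1+\nu(X_n))$. So let $\nu$ be finite. Only countably many points have positive mass. Hence $\nu=\nu_c+\nu_a$, where every point has $\nu_c$-measure $0$ and $\nu_a$ is concentrated on a countable set $\{a_i:i\in\omega\}\subseteq2^\omega\cap V$. (If there are no atoms, let the $a_i$ be arbitrary points of $2^\omega\cap V$.) The part $\nu_c$ will be killed by shrinking, and the points $a_i$ will be avoided one by one.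

In the next lemma the new difficulty is that strings of one length no longer have equal mass. We group them into blocks of comparable mass and apply Theorem 6 to the blocks.

**Lemma 10 (measure step).** Let $T\Vdash\dot x\in2^\omega$, $k>c$, $T\Vdash\dot x{\restriction}M\in E$ with $E\subseteq2^M$, and $\|\operatorname{succ}_T(s)\|_s\ge\theta(k)$ for all $s\in T$ with $|s|\ge N$. Then there are $T'\le T$, $M'\ge M$, $E'\subseteq2^{M'}$ with $T'\cap\omega^{\le N}=T\cap\omega^{\le N}$, $\|\operatorname{succ}_{T'}(s)\|_s\ge k$ for all $s\in T'$ with $|s|\ge N$, $T'\Vdash\dot x{\restriction}M'\in E'$, $[E']\subseteq[E]$ and $\nu_c([E'])\le\frac78\nu_c([E])$.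

*Proof.* If $\nu_c([E])=0$, take $T'=T$, $M'=M$, $E'=E$; this is allowed since $\theta(k)\ge k$. Assume $\nu_c([E])>0$.

**Step 1: make all strings light.** Let $L=|T\cap\omega^N|$, choose $m\ge1$ with $L\le2m+1$, and put $q=\nu_c([E])/4m>0$. For each $x\in2^\omega$ there is $l_x$ with $\nu_c([x{\restriction}l_x])<q/2$, as these measures tend to $\nu_c(\{x\})=0$. Finitely many of the sets $[x{\restriction}l_x]$ cover $2^\omega$. Let $M'\ge M$ be at least as large as the $l_x$ used. Every $[\sigma]$ with $\sigma\in2^{M'}$ is contained in a member of the finite cover, so $\nu_c([\sigma])<q/2$.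

**Step 2: cut into $4m$ blocks.** List $E^*=\{\sigma\in2^{M'}:\sigma{\restriction}M\in E\}$ as $\sigma_1,\dots,\sigma_r$ and let $C_l=\nu_c([\sigma_1])+\dots+\nu_c([\sigma_l])$, so $C_0=0$ and $C_r=\nu_c([E])=4mq$. Put $\sigma_l$ into $P_i$, where $1\le i\le4m$, if $C_l\in((i-1)q,iq]$, and into $P_1$ if $C_l=0$. Let $C^{(i)}$ be the largest $C_l\le iq$ (with $0\le l\le r$). Then $\nu_c([P_i])=C^{(i)}-C^{(i-1)}$. For $i<4m$ the next larger value of $C_l$ exceeds $iq$, and each increment is less than $q/2$, so $C^{(i)}>iq-\frac q2$; also $C^{(4m)}=4mq$. Since $C^{(i-1)}\le(i-1)q$, we get $\nu_c([P_i])>\frac q2$ for every $i$.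

**Step 3: find $m$ blocks that nobody refuses, and glue.** For $t\in T\cap\omega^N$ let $\mathcal U_t$ be the family of $m$-element $A\subseteq\{1,\dots,4m\}$ such that $t$ refuses $\bigcup_{i\in A}P_i$, that is, no $(t,k)$-condition below $T$ forces $\dot x{\restriction}M'\in\bigcup_{i\notin A}P_i$. If $A,B$ are disjoint, then $\bigcup_{i\in A}P_i$ and $\bigcup_{i\in B}P_i$ are disjoint, so by Lemma 9 they are not both refused by $t$. As $L\le2m+1=4m-2m+1$, Theorem 6 gives an $m$-set $A$ in no $\mathcal U_t$. Put $E'=\bigcup_{i\notin A}P_i$, choose for each $t\in T\cap\omega^N$ a $(t,k)$-condition below $T$ forcing $\dot x{\restriction}M'\in E'$, and glue them by Lemma 2(b). We removed $m$ blocks, hence mass at least $\frac{mq}2=\frac18\nu_c([E])$. $\square$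

**Lemma 11 (atom step).** Let $T\Vdash\dot x\in2^\omega$ and $T\Vdash\dot x\ne a$ with $a\in2^\omega\cap V$, let $k>c$, and suppose $\|\operatorname{succ}_T(s)\|_s\ge\theta(k)$ for all $s\in T$ with $|s|\ge N$. Then there are $T'\le T$ and $M'$, which may be taken arbitrarily large, with $T'\cap\omega^{\le N}=T\cap\omega^{\le N}$, $\|\operatorname{succ}_{T'}(s)\|_s\ge k$ for all $s\in T'$ with $|s|\ge N$, and $T'\Vdash\dot x{\restriction}M'\ne a{\restriction}M'$.

*Proof.* Call $s\in T$ with $|s|\ge N$ *good* if there are an $(s,k)$-condition $S$ below $T$ and $M_s\in\omega$ with $S\Vdash\dot x{\restriction}M_s\ne a{\restriction}M_s$. Such an $S$ then forces the same with any larger number in place of $M_s$.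

**Step 1: it suffices that all $t\in T\cap\omega^N$ are good.** In that case let $M'$ be at least the maximum of the finitely many $M_t$. The witnesses all force $\dot x{\restriction}M'\ne a{\restriction}M'$, and Lemma 2(b) glues them.

**Step 2: if some $t\in T\cap\omega^N$ is not good, the nodes that are not good form a condition.** Let $s\supseteq t$ be not good, and let $G(s)$ be the set of $n\in\operatorname{succ}_T(s)$ with $s^\frown n$ good. Then $\|G(s)\|_s<k$; otherwise Lemma 2(a), with the maximum of the finitely many $M_{s^\frown n}$, shows that $s$ is good. Let $B(s)=\operatorname{succ}_T(s)\setminus G(s)$. By (4),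
$$b\bigl(\max(k,\|B(s)\|_s)\bigr)\ge\|\operatorname{succ}_T(s)\|_s\ge\theta(k)>b(k),$$
so $\|B(s)\|_s>k>c$. Also, if $\|B(s)\|_s\le n$, then $\|\operatorname{succ}_T(s)\|_s\le b(\max(k,n))$, which holds for only finitely many $s$. So the tree $B$ of all initial segments of $t$ and all $s\supseteq t$ in $T$ such that every $s'$ with $t\subseteq s'\subseteq s$ is not good is perfect, finitely branching, and a condition below $T$.

**Step 3: a contradiction.** Since $B\Vdash\dot x\ne a$, there are $R\le B$ and $M''$ with $R\Vdash\dot x{\restriction}M''\ne a{\restriction}M''$. Choose $s\in R$, $s\supseteq t$, longer than the finitely many nodes of $R$ of norm $<k$. Then $R_s$ is an $(s,k)$-condition below $T$ which witnesses that $s$ is good, although $s\in B$. $\square$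

**Proof of Theorem 8.** We alternate the two lemmas. Let $T\Vdash\dot x\in2^\omega\setminus V$. Put $k_i=c+i+1$, $T_0=T$, $M_0=0$, $E_0=\{\emptyset\}$. Given $T_i,M_i,E_i$ with $T_i\Vdash\dot x{\restriction}M_i\in E_i$, choose $N_i$, larger than $N_{i-1}$ if $i>0$, such that all nodes $s\in T_i$ of length $\ge N_i$ satisfy $\|\operatorname{succ}_{T_i}(s)\|_s\ge\theta(k_i)$.

At an even stage $2i$ apply Lemma 10 with $k=k_{2i}$ and $N=N_{2i}$ to get $T_{2i+1},M_{2i+1},E_{2i+1}$. At an odd stage $2i+1$ note that $T_{2i+1}\Vdash\dot x\ne a_i$, since $a_i\in V$. Apply Lemma 11 with $a=a_i$, $k=k_{2i+1}$, $N=N_{2i+1}$ to get $T_{2i+2}$ and $M_{2i+2}\ge M_{2i+1}$, and put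
$$E_{2i+2}=\{\sigma\in2^{M_{2i+2}}:\sigma{\restriction}M_{2i+1}\in E_{2i+1}\}\setminus\{a_i{\restriction}M_{2i+2}\}.$$
Then $T_{2i+2}\Vdash\dot x{\restriction}M_{2i+2}\in E_{2i+2}$ and $[E_{2i+2}]\subseteq[E_{2i+1}]$.

By Lemma 5 the intersection $T^*=\bigcap_iT_i$ is a condition below all $T_i$, and it forces $\dot x\in K=\bigcap_i[E_i]$. The set $K$ is closed and coded in $V$. Each even stage multiplies the $\nu_c$-mass by at most $\frac78$ and no stage increases it, so $\nu_c(K)=0$. Since $a_i\notin[E_{2i+2}]$, $K$ contains no $a_i$, and $\nu_a(K)=0$. So $\nu(K)=0$. Such $T^*$ are dense below $T$, and every $y\in2^\omega\cap V[G]\setminus V$ has a name that some $T\in G$ forces into $2^\omega\setminus V$. $\blacksquare$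

## 9. Gauge functions: where the conclusion of Theorem 8 stops

Theorem 8 covers every $\sigma$-finite Borel measure in $V$. It does not extend to all Hausdorff measures.

**Definition.** Let $h:\omega\to(0,\infty)$ be nonincreasing with $h\to0$. A set $N\subseteq2^\omega$ is *$h$-null* if for every $\varepsilon>0$ there are $\sigma_i\in2^{<\omega}$ $(i\in\omega)$ with $N\subseteq\bigcup_i[\sigma_i]$ and $\sum_ih(|\sigma_i|)<\varepsilon$.

*Example.* For $h(j)=2^{-j}$ this is Lebesgue-nullness. For every $h$, each singleton $\{x\}$ is $h$-null: take $\sigma_i=x{\restriction}l_i$ with $l_i$ so large that $h(l_i)<\varepsilon2^{-i-2}$. In particular a real that lies in no $h$-null Borel set coded in $V$ is new.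

**Definition.** A forcing *adds a bounded eventually different real* if there are a ground-model $g\in\omega^\omega$ and a new $f\in\omega^\omega$ with $f(n)\le g(n)$ for all $n$ such that for every ground-model $p\in\omega^\omega$ with $p\le g$ we have $f(n)\ne p(n)$ for all but finitely many $n$.

*Example.* Such a $g$ must tend to infinity. If $g(n)\le d$ for infinitely many $n$, then $f$ takes one value $v\le d$ at infinitely many of these $n$. At each of them $v=f(n)\le g(n)$, so $f$ agrees there with the ground-model function $n\mapsto\min(v,g(n))$.

**Proposition 12.** If a forcing adds a bounded eventually different real (as $\mathbb P_\varphi$ does, by the known fact quoted in Section 2), then there are $h\in V$ and $y\in2^\omega\cap V[G]$ such that $y$ belongs to no $h$-null Borel set coded in $V$.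

Here $h$ is a gauge as in the definition above. The proof codes $f$ into $y$ block by block and chooses $h$ to decay so slowly that a cheap cover must consist of long strings, each of which guesses a block of its own.

*Proof.*

**Step 1: code $f$ and choose $h$.** Let $f\le g$ witness the hypothesis. In $V$ choose $\ell_n\ge1$ with $2^{\ell_n}>g(n)$ and injections $e_n:\{0,\dots,g(n)\}\to2^{\ell_n}$. Let $c_n=\ell_0+\dots+\ell_n$ and $I_n=[c_n-\ell_n,c_n)$; these intervals partition $\omega$. In $V[G]$ let
$$y=e_0(f(0))^\frown e_1(f(1))^\frown\cdots,$$
so that $y{\restriction}I_n$, read as a string of length $\ell_n$, is $e_n(f(n))$. Let $r(j)=|\{n:c_n\le j\}|$ and $h(j)=\frac1{r(j)+1}$. As the $c_n$ are strictly increasing, $r$ is finite, nondecreasing and unbounded; so $h\in V$ is nonincreasing and tends to $0$. Moreover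
$$r(j)\ge n+1\iff c_n\le j. \tag{6}$$

**Step 2: covers consist of long strings.** Suppose $y\in N$, where $N$ is an $h$-null Borel set coded in $V$. In $V$, for each $j$ choose $(\sigma^j_i)_{i\in\omega}$ with $N\subseteq\bigcup_i[\sigma^j_i]$ and $\sum_ih(|\sigma^j_i|)<2^{-(j+1)}$. The terms are positive and tend to $0$, so we may arrange that $h(|\sigma^j_i|)$ is nonincreasing in $i$. Then
$$(i+1)\,h(|\sigma^j_i|)\le\sum_{i'\le i}h(|\sigma^j_{i'}|)<2^{-(j+1)},$$
that is, $r(|\sigma^j_i|)+1>(i+1)2^{j+1}$, and hence $r(|\sigma^j_i|)\ge(i+1)2^{j+1}$. Put $w_j(i)=2^j(2i+1)-1$. Since $w_j(i)+1=2^{j+1}i+2^j\le(i+1)2^{j+1}$, (6) gives $c_{w_j(i)}\le|\sigma^j_i|$. So $I_{w_j(i)}\subseteq\operatorname{dom}\sigma^j_i$.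

**Step 3: the strings guess $f$.** Every positive integer is $2^j(2i+1)$ for exactly one pair $(j,i)$, so $(j,i)\mapsto w_j(i)$ is a bijection from $\omega^2$ onto $\omega$. Hence we may define $p\in\omega^\omega$ in $V$ as follows: $p(w_j(i))$ is the $v\le g(w_j(i))$ with $e_{w_j(i)}(v)=\sigma^j_i{\restriction}I_{w_j(i)}$ (as a string) if there is one, and $0$ otherwise. Clearly $p\le g$.

The inclusions $N\subseteq\bigcup_i[\sigma^j_i]$ are $\Pi^1_1$ statements about reals of $V$, so they still hold in $V[G]$. Therefore for every $j$ there is $i$ with $\sigma^j_i\subseteq y$. With $w=w_j(i)$ we get $\sigma^j_i{\restriction}I_w=y{\restriction}I_w=e_w(f(w))$, and so $p(w)=f(w)$. Different $j$ give different $w$. So $f$ and $p$ agree infinitely often, although $p\in V$ and $p\le g$: a contradiction. $\blacksquare$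

Since $\mathbb P_\varphi$ adds a bounded eventually different real, for some gauge $h\in V$ it adds a new real $y$ lying in no $h$-null Borel set coded in $V$, whereas by Theorem 8 the same $y$ lies in a closed $\nu$-null set coded in $V$ for each $\sigma$-finite Borel measure $\nu\in V$.
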